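\title{Extending H\"older maps from finite sets into Hilbert space}

\begin{abstract}
We prove that every $\alpha$-H\"older map from an $n$-point subset of an arbitrary metric space into Hilbert space extends to the whole space with H\"older constant larger by a factor of at most $(85\log n)^{\alpha-1/2}$, for all $\frac12\le\alpha\le1$. This confirms a conjectured bound. Duality turns the extension problem into an inequality between a weighted network and its trace on the subset. That inequality is a norm bound for a linear operator that sums a function along excursions of a reversible random walk; the operator is bounded on $L_1$ by the triangle inequality, on $L_2$ by a pair of forward and backward martingales, and in between by complex interpolation. The same argument gives a bound for arbitrary subsets of $L_p$. We also prove lower bounds, which show that the loss is unbounded for every $\alpha>\frac12$.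
\end{abstract}

\section{The problem and the results}

Let $(X,d_X)$ and $(Y,d_Y)$ be metric spaces. The Lipschitz constant $\|f\|_{\mathrm{Lip}}$ of a map $f$ between them is the smallest $L$ with $d_Y(f(x),f(y))\le L\,d_X(x,y)$ for all $x,y$. For $A\subseteq X$ let $e(X,A,Y)$ be the infimum of all $K\ge1$ such that every Lipschitz map $f:A\to Y$ has an extension $F:X\to Y$ with $\|F\|_{\mathrm{Lip}}\le K\|f\|_{\mathrm{Lip}}$. For $n\ge2$ the \emph{extension modulus}
\[
e_n(X,Y)=\sup\{e(X,A,Y):\ A\subseteq X,\ |A|\le n\}
\]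
is the price of extending from the worst subset of at most $n$ points. Throughout, the target is the real Hilbert space $\ell_2$, logarithms are natural, and $a\lesssim b$ means $a\le Cb$ with a universal constant $C$.

For real-valued maps extension is free: if $L=\|f\|_{\mathrm{Lip}}$, then $F(x)=\min_{a\in A}\big(f(a)+L\,d_X(x,a)\big)$ is a minimum of $L$-Lipschitz functions and equals $f$ on $A$. For maps into $\ell_2$, the set $f(A)$ lies in an affine subspace of dimension at most $n-1$, and extending each coordinate separately gives $e_n(X,\ell_2)\le\sqrt{n-1}$. The Johnson--Lindenstrauss extension theorem improves this to $e_n(X,\ell_2)\lesssim\sqrt{\log n}$.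

Now let $0<\alpha\le1$. Since $(s+t)^\alpha\le s^\alpha+t^\alpha$, the function $d^\alpha$ is a metric whenever $d$ is; the space $(X,d^\alpha)$ is a \emph{snowflake} of $(X,d)$, and its Lipschitz maps are the $\alpha$-H\"older maps on $(X,d)$. The Johnson--Lindenstrauss theorem applies to the snowflake and gives $\sqrt{\log n}$ for every $\alpha$, but this ignores the slack in the triangle inequality for $d^\alpha$. Hilbert space is governed by squared distances, and the H\"older condition compares $\|f(x)-f(y)\|^2$ with $d(x,y)^{2\alpha}$. At $\alpha=\frac12$ the comparison is with the metric $d$ itself, and there is no loss at all: $e_n((X,d^{1/2}),\ell_2)=1$, which is Minty's isometric extension for finite subsets. For $\alpha<\frac12$ the same follows by writing $d^\alpha=(d^{2\alpha})^{1/2}$. Between the bound $1$ at $\alpha=\frac12$ and the bound $\sqrt{\log n}$ at $\alpha=1$, the natural guess is the weighted geometric mean $1^{2-2\alpha}(\sqrt{\log n})^{2\alpha-1}$. This is Conjecture 3.2 of \cite{MELE}: for every metric space $(X,d)$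 and every $\frac12<\alpha\le1$,
\[
e_n\big((X,d^\alpha),\ell_2\big)\lesssim(\log n)^{\alpha-\frac12}.
\]
The conjecture is true.

\begin{theorem}\label{thm:main}
For every metric space $(X,d)$, every $n\ge2$ and every $\frac12\le\alpha\le1$,
\[
e_n\big((X,d^\alpha),\ell_2\big)\le(85\log n)^{\alpha-\frac12}.
\]
\end{theorem}

Since $85^{\alpha-1/2}\le\sqrt{85}$, the implied constant is universal, and the two endpoint statements above are contained in the theorem. The number $n$ enters the proof only through an embedding into $\ell_p$ with $p$ of order $\log n$. When $X$ is itself an $L_p$ space, the size of the subset plays no role.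

\begin{theorem}\label{thm:Lp}
Let $2\le p<\infty$, let $\frac12\le\alpha\le1$, and let $X=L_p(\mu)$ with the metric $d$ given by the norm. For every $A\subseteq X$,
\[
e\big((X,d^\alpha),A,\ell_2\big)\le\big(9(p-1)\big)^{\alpha-\frac12}.
\]
\end{theorem}

\begin{theorem}\label{thm:lower}
There is a universal constant $c>0$ such that for all $\frac12\le\alpha\le1$:
\begin{itemize}
\item[(a)] for every $n\ge2$ there is a metric space $(X,d)$ with $e_n\big((X,d^\alpha),\ell_2\big)\ge c\,(\log n)^{\frac{\alpha-1/2}{2\alpha}}$;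
\item[(b)] for every $n\ge16$ there is a metric space $(X,d)$ with $e_n\big((X,d^\alpha),\ell_2\big)\ge c\,\Big(\dfrac{\log n}{\log\log n}\Big)^{\alpha(\alpha-\frac12)}$.
\end{itemize}
\end{theorem}

Thus the modulus is unbounded in $n$ for every $\alpha>\frac12$. The exponent $\alpha-\frac12$ in Theorem \ref{thm:main} is optimal at $\alpha=1$ by (b), and optimal to first order as $\alpha\downarrow\frac12$ by (a), since the ratio $1/(2\alpha)$ of the two exponents tends to $1$. For $\frac12<\alpha<1$ we do not determine the exact exponent.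

The shape of the bound suggests interpolation, but the extension problem offers nothing linear to interpolate: the extension depends on $f$ and on $\alpha$ in an uncontrolled way. Section \ref{sec:reduction} removes $f$ from the problem and leaves an inequality about weighted graphs; Section \ref{sec:operator} recognizes this inequality as a norm bound for one linear operator that does not depend on $\alpha$. We write $q=2\alpha\in[1,2]$ throughout.

\section{One added point}\label{sec:onepoint}

Let $X=A\cup\{o\}$ be finite, with $o\notin A$, and let $\|f(a)-f(b)\|\le d(a,b)^{\alpha}$ on $A$. We look for a point $u=F(o)$ in the intersection of the balls of radii $Kd(o,a)^\alpha$ about the points $f(a)$. Instead of meeting all constraints at once, it is enough to meet each weighted average of the squared constraints. Precisely, Lemma \ref{lem:duality} below says that every $K>\sqrt C$ is attainable if for all symmetric positive weights $w(x,y)$, $x\ne y$, some extension $F$ satisfies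
\begin{equation}\label{eq:avg}
\sum_{x\ne y}w(x,y)\|F(x)-F(y)\|^2\le C\sum_{x\ne y}w(x,y)\,d(x,y)^q .
\end{equation}
Write $w_a=w(o,a)$, $s=\sum_aw_a$ and $w(a,a)=0$. The left side is a quadratic function of $u$, minimized at the barycenter $u=s^{-1}\sum_aw_af(a)$. Expanding the squares gives $2\sum_aw_a\|u-f(a)\|^2=s^{-1}\sum_{a,b}w_aw_b\|f(a)-f(b)\|^2$, both sides being $2\sum_aw_a\|f(a)\|^2-2s\|u\|^2$. The minimum of the left side of \eqref{eq:avg} is therefore
\[
\sum_{a,b\in A}W(a,b)\|f(a)-f(b)\|^2,\qquad W(a,b)=w(a,b)+\frac{w_aw_b}{s},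
\]
and this is at most $\sum_{a,b}W(a,b)d(a,b)^q$. The map $f$ has disappeared. The new weight $W$ describes a random walk that starts in $A$ and is observed when it returns to $A$: it moves from $a$ to $b$ either directly, or through $o$, which it leaves toward $b$ with probability $w_b/s$. Along the route $a,o,b$ we have $d(a,b)^q\le2^{q-1}\big(d(a,o)^q+d(o,b)^q\big)$, so
\[
\sum_{a,b}\frac{w_aw_b}{s}\,d(a,b)^q\le2^{q-1}\cdot2\sum_aw_a\,d(a,o)^q .
\]
Hence \eqref{eq:avg} holds with $C=2^{q-1}$, and $e\big((X,d^\alpha),A,\ell_2\big)\le2^{\alpha-1/2}$. The constant $2^{q-1}$ interpolates geometrically between $1$ at $q=1$ and $2$ at $q=2$, as $(85\log n)^{q-1}$ will in general.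

The bound cannot be improved. Let $A$ be the set of leaves of a star, with $|A|=n$, $d(o,a)=1$ and $d(a,b)=2$ for $a\ne b$, and let $f(a)=2^{\alpha-1/2}e_a$ with orthonormal vectors $e_a$, so that $\|f(a)-f(b)\|=2^\alpha$. The identity above with $w_a=1$ gives $\sum_a\|u-f(a)\|^2\ge(n-1)2^{q-1}$ for every $u$, so $K\ge2^{\alpha-1/2}\sqrt{1-1/n}$. Already here $\alpha=\frac12$ is the threshold beyond which extension has a price.

\section{From extensions to networks}\label{sec:reduction}

This section carries out for general $X$ the steps that eliminated $f$. They use the Hilbert structure of the target twice: balls are weakly compact, and the squared norm is a quadratic form.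

\subsection{Compactness and duality}

\begin{lemma}\label{lem:compact}
Let $(X,\rho)$ be a metric space, $\emptyset\ne A\subseteq X$, $f:A\to\ell_2$ and $K>0$. Suppose that for every finite $X'\subseteq X$ that meets $A$, the map $f|_{A\cap X'}$ has a $K$-Lipschitz extension to $X'$. Then $f$ has a $K$-Lipschitz extension to $X$.
\end{lemma}

\begin{proof}
Fix $a_0\in A$ and let $B_x$ be the closed ball of radius $K\rho(x,a_0)$ about $f(a_0)$. Closed balls of $\ell_2$ are compact in the weak topology, so $\Omega=\prod_{x\in X}B_x$ is compact by Tychonoff's theorem. For finite $X'\ni a_0$ let $\Omega_{X'}$ be the set of $F\in\Omega$ that agree with $f$ on $A\cap X'$ and are $K$-Lipschitz on $X'$. It is nonempty: an extension to $X'$ as in the hypothesis has $F(x)\in B_x$, and we put $F(x)=f(a_0)$ for $x\notin X'$. It is closed, because $F\mapsto F(x)-F(y)$ is weakly continuous and closed balls are weakly closed. Since $\Omega_{X'\cup X''}\subseteq\Omega_{X'}\cap\Omega_{X''}$, these sets have the finite intersection property, and any point of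 their intersection is the required extension.
\end{proof}

A \emph{network} on a finite set $X$ with $|X|\ge2$ is a symmetric function $w:X\times X\to[0,\infty)$ that vanishes on the diagonal and whose edges $\{x,y\}$, $w(x,y)>0$, form a connected graph on $X$. Sums over $x,y$ run over ordered pairs. We recall Sion's minimax theorem in the form needed: if $\mathcal A$ and $\Delta$ are convex subsets of finite-dimensional real vector spaces, $\Delta$ is compact, and $\Phi:\mathcal A\times\Delta\to\mathbb R$ is continuous, convex in the first variable and concave in the second, then $\inf_{\mathcal A}\max_\Delta\Phi=\sup_\Delta\inf_{\mathcal A}\Phi$.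

\begin{lemma}\label{lem:duality}
Let $(X,d)$ be finite with $|X|\ge2$, let $\emptyset\ne A\subseteq X$, $f:A\to\ell_2$, $H=\operatorname{span}f(A)$ and $C>0$. Suppose that for every network $w$ on $X$ with $w(x,y)>0$ for all $x\ne y$ there is an extension $F:X\to H$ of $f$ that satisfies \eqref{eq:avg}. Then for every $K>\sqrt C$ there is an extension $F$ of $f$ with $\|F(x)-F(y)\|\le Kd(x,y)^{q/2}$ for all $x,y\in X$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be the affine space of extensions $F:X\to H$ of $f$, let $\Delta$ be the set of symmetric $\lambda:X\times X\to[0,\infty)$ with zero diagonal and total sum $1$, and let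
\[
\Phi(F,\lambda)=\sum_{x\ne y}\lambda(x,y)\,\frac{\|F(x)-F(y)\|^2}{d(x,y)^q}.
\]
This function is continuous, convex in $F$ and linear in $\lambda$. For fixed $F$ it is an average of the ratios $\|F(x)-F(y)\|^2/d(x,y)^q$, and putting mass $\frac12$ on $(x,y)$ and on $(y,x)$ shows that its maximum over $\Delta$ is the largest ratio. By the minimax theorem it suffices to prove $\inf_F\Phi(F,\lambda)\le C$ for every $\lambda\in\Delta$. If $\lambda$ is positive off the diagonal, this is the hypothesis for $w=\lambda/d^q$, for which $\sum wd^q=1$. For general $\lambda$ let $\lambda'=(1-\delta)\lambda+\delta\lambda_0$, where $\lambda_0\in\Delta$ is constant off the diagonal. Then $\lambda\le\lambda'/(1-\delta)$, so $\inf_F\Phi(F,\lambda)\le C/(1-\delta)$, and we let $\delta\to0$.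
\end{proof}

\subsection{Excursions from $A$}

Fix a network $w$ on $X$ and $\emptyset\ne A\subseteq X$. Let $\pi(x)=\sum_yw(x,y)>0$ and $P(x,y)=w(x,y)/\pi(x)$, and let $(Z_t)_{t\ge0}$ be the Markov chain with transition matrix $P$, with law $\mathbb P_x$ and expectation $\mathbb E_x$ when started at $x$. Let $\tau=\min\{t\ge1:Z_t\in A\}$. By connectedness there is $\varepsilon>0$ such that from every state the chain visits $A$ during the next $|X|$ steps with probability at least $\varepsilon$; hence $\mathbb P_x(\tau>j|X|)\le(1-\varepsilon)^j$, and $\tau$ has finite moments of all orders. The path $(Z_0,\dots,Z_\tau)$ with $Z_0\in A$ is an \emph{excursion}. We weight excursions by the finite measure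
\[
\mathbf P=\sum_{a\in A}\pi(a)\,\mathbb P_a ,
\]
write $\mathbf E$ for the integral with respect to $\mathbf P$, and define the \emph{trace} of $w$ on $A$ by
\[
W(a,b)=\mathbf P(Z_0=a,\ Z_\tau=b),\qquad a,b\in A .
\]
Then $\sum_bW(a,b)=\pi(a)$. With a single point outside $A$ this is the weight $W$ of Section \ref{sec:onepoint}. The starting measure $\pi|_A$ is chosen for the sake of the following two facts.

\begin{lemma}\label{lem:excursion}
\begin{itemize}
\item[(R)] Under $\mathbf P$ the paths $(Z_0,\dots,Z_\tau)$ and $(Z_\tau,\dots,Z_0)$ have the same law. In particular, $W$ is symmetric.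
\item[(O)] For every $g:X\times X\to[0,\infty)$,
\[
\mathbf E\sum_{i=1}^\tau g(Z_{i-1},Z_i)=\sum_{x,y}w(x,y)g(x,y).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(R) The possible excursions are the paths $(z_0,\dots,z_k)$, $k\ge1$, with $z_0,z_k\in A$ and all other $z_i\notin A$; this family is invariant under reversal. Such a path has measure
\[
\pi(z_0)\prod_{i=1}^kP(z_{i-1},z_i)=\frac{\prod_{i=1}^kw(z_{i-1},z_i)}{\prod_{i=1}^{k-1}\pi(z_i)},
\]
which does not change under reversal because $w$ is symmetric.

(O) Let $\nu(x)=\mathbf E\sum_{i=1}^\tau1_{\{Z_{i-1}=x\}}<\infty$. The event $\{\tau\ge i\}$ is determined by $Z_0,\dots,Z_{i-1}$, so the Markov property gives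
\begin{equation}\label{eq:occ}
\mathbf E\sum_{i=1}^\tau1_{\{Z_{i-1}=x,\,Z_i=y\}}=\nu(x)P(x,y),
\end{equation}
and it remains to show $\nu=\pi$. Among the times $0,\dots,\tau-1$ only time $0$ is spent in $A$, so $\nu=\pi$ on $A$. Summing \eqref{eq:occ} over $x$ gives $(\nu P)(y)=\mathbf E\sum_{i=1}^\tau1_{\{Z_i=y\}}$. For $y\notin A$ the times $0$ and $\tau$ do not count, so this is $\nu(y)$. For $y\in A$ only the time $\tau$ counts, so this is $\sum_aW(a,y)=\pi(y)=\nu(y)$ by (R). Thus $\nu P=\nu$. Also $(\pi P)(y)=\sum_xw(x,y)=\pi(y)$. For an irreducible chain on a finite set the solutions of $\nu P=\nu$ form a one-dimensional space, so $\nu$ is a multiple of $\pi$; the two agree on $A$.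
\end{proof}

To make the left side of \eqref{eq:avg} small we set its gradient with respect to $F(x)$, $x\notin A$, equal to zero. This gives $F(x)=PF(x):=\sum_yP(x,y)F(y)$: each value is the barycenter of the neighboring values. The random walk provides such an extension, and its energy is the energy of $f$ in the trace.

\begin{lemma}\label{lem:harmonic}
Let $f:A\to\ell_2$, $\tau_0=\min\{t\ge0:Z_t\in A\}$ and $F(x)=\mathbb E_xf(Z_{\tau_0})$. Then $F$ extends $f$, takes values in $\operatorname{span}f(A)$, and
\[
\sum_{x,y\in X}w(x,y)\|F(x)-F(y)\|^2=\sum_{a,b\in A}W(a,b)\|f(a)-f(b)\|^2 .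
\]
\end{lemma}

\begin{proof}
The first two claims hold by definition. Conditioning on the first step gives $PF(x)=\mathbb E_xf(Z_\tau)$ for all $x$. For $x\notin A$ we have $\tau=\tau_0$, so $PF(x)=F(x)$; for $a\in A$ we get $\pi(a)PF(a)=\sum_bW(a,b)f(b)$. Expanding the square and using the symmetry of $w$,
\[
\sum_{x,y}w(x,y)\|F(x)-F(y)\|^2=2\sum_x\pi(x)\langle F(x),F(x)-PF(x)\rangle=2\sum_{a,b\in A}W(a,b)\langle f(a),f(a)-f(b)\rangle .
\]
By the symmetry of $W$ we may average the last sum with the one in which $a$ and $b$ are exchanged, and $\langle f(a),f(a)-f(b)\rangle+\langle f(b),f(b)-f(a)\rangle=\|f(a)-f(b)\|^2$.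
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $(X,d)$ be a metric space, $A\subseteq X$ and $C\ge1$. Suppose that for every finite $X'\subseteq X$ with $|X'|\ge2$ and $A'=A\cap X'\neq\emptyset$, and for every network $w$ on $X'$ with trace $W$ on $A'$, the \emph{trace inequality}
\begin{equation}\label{eq:trace}
\sum_{a,b\in A'}W(a,b)\,d(a,b)^q\le C\sum_{x,y\in X'}w(x,y)\,d(x,y)^q
\end{equation}
holds. Then $e\big((X,d^{q/2}),A,\ell_2\big)\le\sqrt C$.
\end{proposition}

\begin{proof}
Constant maps extend to constant maps, so let $f:A\to\ell_2$ be nonconstant and normalized so that its Lipschitz constant for $d^{q/2}$ is $1$. Fix $K>\sqrt C$. For $X'$ and $w$ as in the statement, Lemma \ref{lem:harmonic}, the bound $\|f(a)-f(b)\|^2\le d(a,b)^q$ and \eqref{eq:trace} give an extension of $f|_{A'}$ to $X'$ that satisfies \eqref{eq:avg}. Lemma \ref{lem:duality} gives a $K$-Lipschitz extension to $(X',d^{q/2})$, and Lemma \ref{lem:compact} gives one to $X$ (sets $X'$ with one point need no argument).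
\end{proof}

\section{The excursion operator}\label{sec:operator}

\subsection{The difficulty}

The left side of \eqref{eq:trace} is $\mathbf E\,d(Z_0,Z_\tau)^q$ and, by (O), the sum on the right is $\mathbf E\sum_{i\le\tau}d(Z_{i-1},Z_i)^q$. For $q=1$ the triangle inequality along each excursion gives $C=1$. For $q>1$ the argument of Section \ref{sec:onepoint} becomes $d(Z_0,Z_\tau)^q\le\tau^{q-1}\sum_{i\le\tau}d(Z_{i-1},Z_i)^q$, and $\tau$ is not controlled by $|A|$. Take the path $X=\{0,\dots,N\}$ with $d(x,y)=|x-y|$, $w(x,y)=1$ for $|x-y|=1$ and $w=0$ otherwise, and $A=\{0,N\}$. Here $\mathbf P$ has total mass $2$ and $\mathbf E\tau=\sum w=2N$ by (O). For $q=2$ the bound above is $\mathbf E\tau^2\ge(2N)^2/2=2N^2$, which exceeds $\sum wd^2=2N$ by a factor $N$. Yet \eqref{eq:trace} holds with $C=1$ for $q=2$: the walk $Z_t$ is a bounded martingale up to time $\tau_0$, so the extension of $f(a)=a$ in Lemma \ref{lem:harmonic} is $F(x)=x$, and the lemma gives $\sum Wd^2=\sum wd^2$. The steps of the walk cancel.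

To exploit cancellation in general, four things are needed. Steps must be vectors; we embed $X$ in $\ell_\infty^{|A|}$. Their partial sums are not a martingale; we remove the drift by time reversal. Martingale increments are not orthogonal in $\ell_\infty$; we pass to $\ell_p$, where an approximate Pythagorean inequality holds. Finally, the cases $q=1,2$ of \eqref{eq:trace} do not formally imply the others. If $a_q$ and $b_q$ denote its two sums and $a_1\le b_1$, $a_2\le\Lambda b_2$, then H\"older's inequality gives $a_q\le a_1^{2-q}a_2^{q-1}\le\Lambda^{q-1}b_1^{2-q}b_2^{q-1}$, but it also gives $b_1^{2-q}b_2^{q-1}\ge b_q$, which is the wrong direction. We therefore prove the endpoint bounds for a linear space of step functions that is large enough for complex interpolation.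

Let $w$ be a network on $X$ with trace $W$ on $A$, and let $V$ be a complex Banach space. A function $\varphi:X\times X\to V$ is \emph{antisymmetric} if $\varphi(y,x)=-\varphi(x,y)$. For such $\varphi$ put
\[
S_\varphi=\sum_{i=1}^\tau\varphi(Z_{i-1},Z_i),\qquad T\varphi(a,b)=\frac{1}{W(a,b)}\,\mathbf E\big[S_\varphi1_{\{Z_0=a,\,Z_\tau=b\}}\big]\quad\text{if }W(a,b)>0,
\]
and $T\varphi(a,b)=0$ otherwise. So $T\varphi(a,b)$ is the mean of $S_\varphi$ over excursions from $a$ to $b$. All vectors lie in the finite-dimensional span of the values of $\varphi$, and $T\varphi(a,b)=\sum_{x,y}\kappa(a,b;x,y)\varphi(x,y)$, where $\kappa(a,b;x,y)$ is the conditional expected number of steps from $x$ to $y$; thus $T$ is complex-linear. For $r\ge1$ write $\|\varphi\|_{L_r(w;V)}=\big(\sum w(x,y)\|\varphi(x,y)\|^r\big)^{1/r}$, and define $L_r(W;V)$ in the same way. The link with \eqref{eq:trace} is that for a gradient $\varphi(x,y)=J(y)-J(x)$ of a map $J:X\to V$ the sum telescopes: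
\begin{equation}\label{eq:telescope}
S_\varphi=J(Z_\tau)-J(Z_0),\qquad T\varphi(a,b)=J(b)-J(a)\quad\text{if }W(a,b)>0 .
\end{equation}

\begin{lemma}\label{lem:L1}
For every $V$ and every antisymmetric $\varphi$, $\ \|T\varphi\|_{L_1(W;V)}\le\|\varphi\|_{L_1(w;V)}$.
\end{lemma}

\begin{proof}
By the triangle inequality and (O),
\[
\sum_{a,b}W(a,b)\|T\varphi(a,b)\|\le\mathbf E\|S_\varphi\|\le\mathbf E\sum_{i\le\tau}\|\varphi(Z_{i-1},Z_i)\|=\|\varphi\|_{L_1(w;V)}.\qedhere
\]
\end{proof}

\subsection{A Pythagorean inequality in $L_p$}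

In a Hilbert space, $\mathbb E\|x+\xi\|^2=\|x\|^2+\mathbb E\|\xi\|^2$ when $\mathbb E\xi=0$. In $L_p$ with $p\ge2$ one inequality survives, with the coefficient $1$ in front of $\|x\|^2$ intact; this is what allows it to be iterated along a martingale of unbounded length. The spaces are complex because the interpolation multiplies vectors by complex scalars.

\begin{lemma}\label{lem:smooth}
Let $2\le p<\infty$ and $V=L_p(\mu;\mathbb C)$. Let $x\in V$ and let $\xi$ be a random vector in $V$ with finitely many values and $\mathbb E\xi=0$. Then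
\[
\mathbb E\|x+\xi\|^2\le\|x\|^2+(p-1)\,\mathbb E\|\xi\|^2 .
\]
\end{lemma}

\begin{proof}
For $p=2$ this is the identity above, so let $p>2$. First let $V=\mathbb C^m$ with $|x|_p=(\sum_i|x_i|^p)^{1/p}$, viewed as a real vector space, and let $Q(x)=|x|_p^2$. The function $\sum_i|x_i|^p$ is continuously differentiable, so $Q$, its power $2/p$, is differentiable at $x\neq0$; and $Q$ is differentiable at $0$ with derivative $0$, being of second order there. Fix $x$ and $y\ne0$ and let $\eta(t)=Q(x+ty)$, $t\in\mathbb R$. We claim that $\eta$ is twice differentiable with $\eta''\le2(p-1)|y|_p^2$.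

If $x+t_0y=0$ for some $t_0$, then $\eta(t)=(t-t_0)^2|y|_p^2$ and $\eta''=2|y|_p^2$. Otherwise let $u_i=x_i+ty_i$ and $\sigma(t)=\sum_i|u_i|^p>0$. Where $u_i\ne0$, write $|u_i|^p=(|u_i|^2)^{p/2}$ with $(|u_i|^2)'=2\operatorname{Re}(\bar u_iy_i)$ and $(|u_i|^2)''=2|y_i|^2$; then
\[
\frac{d^2}{dt^2}|u_i|^p=p(p-2)|u_i|^{p-4}\big(\operatorname{Re}\bar u_iy_i\big)^2+p|u_i|^{p-2}|y_i|^2\le p(p-1)|u_i|^{p-2}|y_i|^2 .
\]
If $u_i(t_i)=0$, then $|u_i|^p=|t-t_i|^p|y_i|^p$, which has second derivative $0$ at $t_i$ because $p>2$; so the bound holds for all $t$. Now $\eta=\sigma^{2/p}$, so $\eta''=\frac2p(\frac2p-1)\sigma^{\frac2p-2}(\sigma')^2+\frac2p\sigma^{\frac2p-1}\sigma''$, and the first term is nonpositive. H\"older's inequality with exponents $\frac p{p-2}$ and $\frac p2$ gives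
\[
\eta''\le2(p-1)\sigma^{\frac2p-1}\sum_i|u_i|^{p-2}|y_i|^2\le2(p-1)\sigma^{\frac2p-1}\sigma^{1-\frac2p}|y|_p^2=2(p-1)|y|_p^2 .
\]
Taylor's formula yields $Q(x+y)\le Q(x)+Q'(x)[y]+(p-1)|y|_p^2$, also for $y=0$. Put $y=\xi$ and take expectations; the middle term vanishes because $Q'(x)$ is real-linear.

For general $\mu$, approximate $x$ and the values of $\xi$ within $\varepsilon$ by simple functions, obtaining $x'$ and $\xi'$. Then $\|\mathbb E\xi'\|=\|\mathbb E(\xi'-\xi)\|\le\varepsilon$, so $\xi''=\xi'-\mathbb E\xi'$ is centered, has simple values, and is within $2\varepsilon$ of $\xi$. All these simple functions are combinations of the indicators of disjoint sets $E_1,\dots,E_m$ of finite positive measure, and $1_{E_i}\mapsto\mu(E_i)^{1/p}e_i$ is a linear isometry from their span onto $(\mathbb C^m,|\cdot|_p)$. So the inequality holds for $x'$ and $\xi''$; let $\varepsilon\to0$.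
\end{proof}

\subsection{Forward and backward martingales}

The mean of the step $\varphi(x,Z_1)$ from $x$ is the \emph{drift} $h(x)=\sum_yP(x,y)\varphi(x,y)$. Subtracting it from each step makes $S_\varphi$ a martingale, but leaves the accumulated drift $\sum_{i<\tau}h(Z_i)$, in which no cancellation is visible. Run the same excursion backward: the steps change sign, while the drift depends only on the points visited. For an excursion $a,o,b$ the compensated sums in the two directions are
\[
\varphi(a,o)-h(a)+\varphi(o,b)-h(o)\qquad\text{and}\qquad\varphi(b,o)-h(b)+\varphi(o,a)-h(o),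
\]
and their difference is $2S_\varphi-h(a)+h(b)$. The drift at the interior point is gone, and by (R) the second sum has the same law as the first.

\begin{lemma}\label{lem:L2}
Let $2\le p<\infty$, $V=L_p(\mu;\mathbb C)$, and let $\varphi$ be antisymmetric. Then
\[
\|T\varphi\|_{L_2(W;V)}^2\le\mathbf E\|S_\varphi\|^2\le9(p-1)\,\|\varphi\|_{L_2(w;V)}^2 .
\]
\end{lemma}

\begin{proof}
The first inequality is Jensen's inequality on each event $\{Z_0=a,Z_\tau=b\}$, and holds for every norm. Let $\Gamma=\|\varphi\|_{L_2(w;V)}$. Jensen's inequality also gives $\|h(x)\|^2\le\sum_yP(x,y)\|\varphi(x,y)\|^2$, so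
\begin{equation}\label{eq:drift}
\sum_x\pi(x)\|h(x)\|^2\le\Gamma^2 .
\end{equation}
Let $\xi_i=\varphi(Z_{i-1},Z_i)-h(Z_{i-1})$ and $M_k=\sum_{i\le\min(k,\tau)}\xi_i$, so that $M_0=0$ and $M_k=M_{k-1}+1_{\{\tau\ge k\}}\xi_k$. Given $Z_0,\dots,Z_{k-1}$, the vector $M_{k-1}$ and the event $\{\tau\ge k\}$ are determined, and $\xi_k$ has finitely many values and mean zero. Lemma \ref{lem:smooth} gives
\[
\mathbf E\|M_k\|^2\le\mathbf E\|M_{k-1}\|^2+(p-1)\,\mathbf E\big[1_{\{\tau\ge k\}}\|\xi_k\|^2\big].
\]
We sum over $k$, use Fatou's lemma (as $M_k=M_\tau$ for $k\ge\tau$) and then (O):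
\[
\mathbf E\|M_\tau\|^2\le(p-1)\,\mathbf E\sum_{i=1}^\tau\|\xi_i\|^2=(p-1)\sum_{x,y}w(x,y)\|\varphi(x,y)-h(x)\|^2\le4(p-1)\Gamma^2 .
\]
The last step is the triangle inequality in $L_2(w;V)$, where $(x,y)\mapsto h(x)$ has norm at most $\Gamma$ by \eqref{eq:drift}.

Write $M_\tau=\Psi(Z_0,\dots,Z_\tau)$ with $\Psi(z_0,\dots,z_k)=\sum_{i=1}^k\varphi(z_{i-1},z_i)-\sum_{i=0}^{k-1}h(z_i)$, and let $\widetilde M=\Psi(Z_\tau,\dots,Z_0)$. By antisymmetry,
\[
M_\tau=S_\varphi-\sum_{i=0}^{\tau-1}h(Z_i),\qquad\widetilde M=-S_\varphi-\sum_{i=1}^{\tau}h(Z_i),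
\]
and therefore $2S_\varphi=M_\tau-\widetilde M+h(Z_0)-h(Z_\tau)$. By (R), $\widetilde M$ has the law of $M_\tau$, and $h(Z_\tau)$ has the law of $h(Z_0)$, for which $\mathbf E\|h(Z_0)\|^2=\sum_{a\in A}\pi(a)\|h(a)\|^2\le\Gamma^2$. The triangle inequality in $L_2(\mathbf P;V)$ gives $(\mathbf E\|S_\varphi\|^2)^{1/2}\le(2\sqrt{p-1}+1)\Gamma\le3\sqrt{p-1}\,\Gamma$.
\end{proof}

Antisymmetry, which Lemma \ref{lem:L1} did not use, is essential here. On the path $\{0,\dots,N\}$ the symmetric function $\varphi\equiv1$ has $S_\varphi=\tau$, so the corresponding means satisfy $\sum W|T\varphi|^2\ge(\mathbf E\tau)^2/2=2N^2$ by the Cauchy--Schwarz inequality, while $\sum w|\varphi|^2=2N$.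

\begin{corollary}\label{cor:Linfty}
Let $n\ge 2$, $1\le m\le n$ and $V=(\mathbb C^m,\|\cdot\|_\infty)$. For every antisymmetric $\varphi$,
\[
\|T\varphi\|_{L_2(W;V)}^2\le85\log n\ \|\varphi\|_{L_2(w;V)}^2 .
\]
\end{corollary}

\begin{proof}
On $\mathbb C^m$ we have $\|\cdot\|_\infty\le|\cdot|_p\le m^{1/p}\|\cdot\|_\infty$, so Lemma \ref{lem:L2} for counting measure on $m$ points gives the inequality with constant $9(p-1)m^{2/p}$. The second factor is bounded once $p$ is of order $\log n$. For $p=2+2\log n$ we have $m^{2/p}\le n^{1/\log n}=e$ and $p-1\le(\frac1{\log2}+2)\log n$, and $9e(\frac1{\log2}+2)<85$.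
\end{proof}

\subsection{Interpolation}

We recall the three lines theorem: if $G$ is bounded and continuous on the strip $0\le\operatorname{Re}z\le1$, holomorphic in its interior, and $|G|\le M_j$ on the line $\operatorname{Re}z=j$ for $j=0,1$, then $|G(\theta)|\le M_0^{1-\theta}M_1^\theta$ for $0\le\theta\le1$. We deform $\varphi$ by changing the length of each vector $\varphi(x,y)$ by a complex power of its norm. This destroys the property of being a gradient but preserves antisymmetry, which is why $T$ was defined on all antisymmetric functions.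

\begin{lemma}\label{lem:interp}
Let $V$ be a complex Banach space and $\Lambda>0$. If $\|T\varphi\|^2_{L_2(W;V)}\le\Lambda\|\varphi\|^2_{L_2(w;V)}$ for all antisymmetric $\varphi$, then for all such $\varphi$ and $1\le q\le2$,
\[
\|T\varphi\|_{L_q(W;V)}^q\le\Lambda^{q-1}\|\varphi\|_{L_q(w;V)}^q .
\]
\end{lemma}

\begin{proof}
If $\|\varphi\|_{L_q(w;V)}=0$, then $\varphi$ vanishes on all edges and $T\varphi=0$. So we may assume $\|\varphi\|_{L_q(w;V)}=1$ and $B:=\|T\varphi\|_{L_q(W;V)}>0$. Let $\theta=2-\frac2q\in[0,1]$, so that $q(1-\frac\theta2)=1$ and $\frac{q\theta}2=q-1$. Let $t(a,b)=\|T\varphi(a,b)\|$, and where $t>0$ choose by the Hahn--Banach theorem $v^*(a,b)\in V^*$ of norm $1$ with $\langle T\varphi(a,b),v^*(a,b)\rangle=t(a,b)$; the pairing is bilinear. Define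
\[
\varphi_z=\|\varphi\|^{q(1-\frac z2)-1}\varphi,\qquad\psi_z=(t/B)^{\frac{qz}2}v^*,\qquad G(z)=\sum_{a,b}W(a,b)\langle T\varphi_z(a,b),\psi_z(a,b)\rangle,
\]
with $\varphi_z=0$ where $\varphi=0$ and $\psi_z=0$ where $t=0$. Each $\varphi_z$ is antisymmetric because $\|\varphi(x,y)\|=\|\varphi(y,x)\|$. By the linearity of $T$, $G$ is a finite sum of terms $\gamma e^{\beta z}$ with real $\beta$, hence entire and bounded on the strip. At $z=\theta$ we have $\varphi_\theta=\varphi$ and $G(\theta)=B^{1-q}\sum Wt^q=B$.

If $\operatorname{Re}z=0$, then $\|\varphi_z\|=\|\varphi\|^q$ and $\|\psi_z\|\le1$ pointwise, so $|G(z)|\le\|T\varphi_z\|_{L_1(W;V)}\le\|\varphi_z\|_{L_1(w;V)}=1$ by Lemma \ref{lem:L1}. If $\operatorname{Re}z=1$, then $\|\varphi_z\|^2=\|\varphi\|^q$ and $\|\psi_z\|^2=(t/B)^q$ pointwise, so both functions have $L_2$ norm $1$, and the Cauchy--Schwarz inequality with the hypothesis gives $|G(z)|\le\Lambda^{1/2}$. Hence $B\le\Lambda^{\theta/2}$ and $B^q\le\Lambda^{q-1}$.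
\end{proof}

\section{The upper bounds}\label{sec:upper}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $|A|\le n$ and $\Lambda=85\log n>1$. We verify \eqref{eq:trace} with $C=\Lambda^{q-1}$; Proposition \ref{prop:criterion} then gives the bound $\Lambda^{(q-1)/2}=\Lambda^{\alpha-1/2}$. Let $X'$, $A'$, $w$, $W$ be as there, $m=|A'|\le n$ and $V=(\mathbb C^m,\|\cdot\|_\infty)$ with coordinates indexed by $A'$. In \eqref{eq:trace} distances must be bounded from below only on $A'$, so $m$ coordinates suffice: let $J(x)=(d(x,a))_{a\in A'}$. The triangle inequality gives $\|J(x)-J(y)\|_\infty\le d(x,y)$ on $X'$, and for $a,b\in A'$ the coordinate $b$ of $J(a)-J(b)$ is $d(a,b)$, so equality holds on $A'$. Apply Lemma \ref{lem:interp}, whose hypothesis is Corollary \ref{cor:Linfty}, to $\varphi(x,y)=J(y)-J(x)$. By \eqref{eq:telescope},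
\[
\sum_{a,b}W(a,b)\,d(a,b)^q\le\Lambda^{q-1}\sum_{x,y}w(x,y)\|J(x)-J(y)\|_\infty^q\le\Lambda^{q-1}\sum_{x,y}w(x,y)\,d(x,y)^q.\qedhere
\]
\end{proof}

\begin{remark}
One could interpolate in $\ell_p^m$ and compare norms afterward. This gives $C=(9(p-1))^{q-1}m^{q/p}$, which is of the same order but exceeds $1$ at $q=1$. Comparing norms only at the endpoint $L_2$ puts the whole loss under the exponent $q-1$.
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:Lp}]
Let $V=L_p(\mu;\mathbb C)$, which contains $X$ isometrically, and let $\varphi(x,y)=y-x$ on a finite set $X'\subseteq X$. Lemma \ref{lem:L2} is the hypothesis of Lemma \ref{lem:interp} with $\Lambda=9(p-1)$, and by \eqref{eq:telescope} the conclusion is \eqref{eq:trace} with $C=\Lambda^{q-1}$. Proposition \ref{prop:criterion} places no restriction on the size of $A$.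
\end{proof}

\section{The lower bounds}\label{sec:lower}

In both constructions $A$ is a net on which a multiple of the identity map is H\"older for a metric of $\ell_1$ type. An extension stays close to that multiple of the identity, and averaging its increments in the coordinate directions detects a large increment. In each case we fix $K\ge1$ such that every Lipschitz map from $(A,d^\alpha)$ to $\ell_2$ extends with loss at most $K$, and bound $K$ from below.

\subsection{The Hamming cube}

On $\{0,1\}^k$ the Hamming distance $d(x,y)=|\{j:x_j\ne y_j\}|$ equals the squared Euclidean distance. On an $r$-separated set the identity can thus be dilated by $r^{\alpha-1/2}$ and remain $1$-Lipschitz for $d^\alpha$, whereas on an edge of the cube the dilated identity stretches by exactly this factor.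

\begin{proof}[Proof of Theorem \ref{thm:lower}(a)]
Let $k=\lfloor\log_2n\rfloor\ge1$, $X=\{0,1\}^k\subseteq\mathbb R^k\subseteq\ell_2$, $r=\lfloor k^{1/(2\alpha)}\rfloor\ge1$ and $s=r^{\alpha-1/2}$. Let $A\subseteq X$ be a maximal set with pairwise distances $d\ge r$; then $|A|\le2^k\le n$. The map $f(a)=sa$ satisfies $\|f(a)-f(b)\|^2=r^{2\alpha-1}d(a,b)\le d(a,b)^{2\alpha}$, so it has an extension $F$ with $\|F(x)-F(y)\|\le Kd(x,y)^\alpha$. By maximality each $x$ has $a\in A$ with $d(x,a)\le r$, so
\[
\|F(x)-sx\|\le\|F(x)-F(a)\|+s\|a-x\|\le Kr^\alpha+s\sqrt r\le2Kr^\alpha .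
\]
Let $x$ be uniform in $X$, let $x^{(j)}$ be $x$ with the $j$th bit flipped, and let $\epsilon(x)=2x-\mathbf 1\in\{-1,1\}^k$. The map $x\mapsto x^{(j)}$ preserves the uniform law and changes the sign of $\epsilon_j$, so $\mathbb E\langle F(x^{(j)}),\epsilon_j(x)e_j\rangle=-\mathbb E\langle F(x),\epsilon_j(x)e_j\rangle$. Since $\|F(x)-F(x^{(j)})\|\le K$, $\|\epsilon(x)\|=\sqrt k$ and $\mathbb E\langle x,\epsilon(x)\rangle=k/2$,
\[
kK\ge\sum_{j=1}^k\mathbb E\langle F(x)-F(x^{(j)}),\epsilon_j(x)e_j\rangle=2\,\mathbb E\langle F(x),\epsilon(x)\rangle\ge sk-4Kr^\alpha\sqrt k .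
\]
The separation $r$ was chosen as large as possible subject to $r^\alpha\le\sqrt k$, which gives $5K\ge s$. Finally $r\ge\frac12k^{1/(2\alpha)}$ and $k\ge\frac12\log_2n\ge\frac12\log n$; as $\alpha-\frac12\le\frac12$ and $\frac{\alpha-1/2}{2\alpha}\le\frac14$, we get $K\ge\frac15\,2^{-1/2}\,2^{-1/4}(\log n)^{\frac{\alpha-1/2}{2\alpha}}$.
\end{proof}

\subsection{A Euclidean section of $\ell_1$}

At $\alpha=1$ part (a) gives only the exponent $\frac14$; part (b) has the larger exponent when $\alpha^2>\frac12$. Let $|\cdot|$ be the Euclidean norm on $\mathbb R^N$ and $d(x,y)=\|x-y\|_1/\sqrt N$, so that $d(x,y)\le|x-y|$. We use Kashin's theorem (1977): there is a universal constant $C_0\ge1$ such that for every $k$, with $N=2k$, there is a $k$-dimensional subspace $U\subseteq\mathbb R^N$ on which $\sqrt N\,|y|\le C_0\|y\|_1$, that is, $|y|\le C_0d(y,0)$.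

The obstruction is visible for linear maps and $\alpha=1$. The identity of $U$ is $C_0$-Lipschitz from $d$ to $|\cdot|$. If a linear $L:\mathbb R^N\to U$ extends it with $|Lx|\le K'd(x,0)$, then $|Le_j|\le K'/\sqrt N$, so $k=\operatorname{tr}L\le K'\sqrt N$ and $K'\ge\sqrt{k/2}$. For a nonlinear extension from a finite net we produce $L$ by convolving with a Gaussian and differentiating. The Gaussian has two parts: $g$, in $U$, at the scale of the ball covered by the net, which yields a lower bound on the trace; and a small $z$, in $\mathbb R^N$, with independent coordinates, which yields an upper bound on $|Le_j|$.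

\begin{proof}[Proof of Theorem \ref{thm:lower}(b)]
\emph{The set $A$.} Let $k\ge2$, $N=2k$, $X=(\mathbb R^N,d)$ and $\delta=(64C_0\sqrt k)^{-2}$. Let $A\ni0$ be a maximal subset of $\{y\in U:|y|\le\frac12\}$ with pairwise Euclidean distances at least $\delta$. The balls of radius $\delta/2$ in $U$ about the points of $A$ have disjoint interiors and lie in the ball of radius $(1+\delta)/2$, so $|A|\le(1+1/\delta)^k$ and $\log|A|\le k\log(1+4096C_0^2k)\le C_1k\log k$ with a universal $C_1\ge2$. Let $f:A\to U\subseteq\ell_2$ be the identity. Since $|a-b|\le1$, we have $|a-b|\le|a-b|^\alpha\le C_0d(a,b)^\alpha$. So $f$ has an extension that, composed with the orthogonal projection onto $U$, is a map $F:\mathbb R^N\to U$ with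
\[
F|_A=\mathrm{id},\qquad|F(x)-F(y)|\le K'd(x,y)^\alpha,\qquad K'=C_0K .
\]
We show that $K\ge k^{\alpha(\alpha-1/2)}/(128C_0)$ for all $k\ge k_0$, with $k_0\ge2$ universal. This holds if $K\ge\sqrt k$, because $\alpha(\alpha-\frac12)\le\frac12$. Assume $K<\sqrt k$; this a priori bound is what makes a net of mesh $\delta$ fine enough.

\emph{Linearization.} Let $g$ be a centered Gaussian vector in $U$ with covariance $\varrho^2I_U$, $\varrho=1/(4\sqrt k)$, so that $\mathbb E|g|^2=\frac1{16}$. Let $z$ be an independent centered Gaussian vector in $\mathbb R^N$ with covariance $R^2I_N$, where $R$ is defined by $K'(R\sqrt N)^\alpha=\frac1{32}$. Since $F(0)=0$, we have $|F(x)|\le K'|x|^\alpha\le K'(1+|x|)$, so $\bar F(u)=\mathbb E\,F(u+g+z)$ is defined. Let $\gamma$ be the density of $z$, proportional to $e^{-|v|^2/(2R^2)}$. Then $\bar F(u)=\mathbb E\int F(g+v)\gamma(v-u)\,dv$ and $\nabla_u\gamma(v-u)=R^{-2}(v-u)\gamma(v-u)$; the linear growth of $F$ allows differentiation under the integral, so $\bar F$ is continuously differentiable. Let $L:\mathbb R^N\to U$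 be its derivative at $0$. For $y\in U$ we can instead absorb the shift $u=ty$ into the density of $g$ on $U$. This gives two formulas:
\[
Le_j=R^{-2}\,\mathbb E\big[F(g+z)z_j\big],\qquad Ly=\varrho^{-2}\,\mathbb E\big[F(g+z)\langle g,y\rangle\big]\quad(y\in U).
\]
Since $L$ takes values in $U$, its trace as a map $\mathbb R^N\to\mathbb R^N$ is $\sum_i\langle Lu_i,u_i\rangle$ for an orthonormal basis $(u_i)$ of $U$: vectors orthogonal to $U$ contribute nothing.

\emph{Upper bound on the trace.} The vector $F(g+z-z_je_j)$ is independent of $z_j$, which is centered, so it can be subtracted from $F(g+z)$ in the first formula. As $d(z_je_j,0)=|z_j|/\sqrt N$ and $\mathbb E|z_j|^{1+\alpha}\le(\mathbb Ez_j^2)^{(1+\alpha)/2}=R^{1+\alpha}$,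
\[
\operatorname{tr}L\le\sum_{j=1}^N|Le_j|\le N\cdot K'N^{-\alpha/2}R^{\alpha-1}.
\]
This improves as $R$ grows, and $R$ is as large as the next step permits.

\emph{Lower bound on the trace.} Write $\|\cdot\|_{L_r}$ for $(\mathbb E|\cdot|^r)^{1/r}$. By the second formula, $\varrho^{-2}=16k$ and $\|g\|_{L_2}=\frac14$,
\[
\operatorname{tr}L=\varrho^{-2}\,\mathbb E\langle F(g+z),g\rangle\ge k-4k\,\|F(g+z)-g\|_{L_2}.
\]
We split $F(g+z)-g$ into three parts, each of $L_2$ norm at most $\frac1{32}$.
\begin{itemize}
\item The part $F(g+z)-F(g)$ has norm at most $K'(\mathbb E|z|^{2\alpha})^{1/2}\le K'(\mathbb E|z|^2)^{\alpha/2}=K'(R\sqrt N)^\alpha=\frac1{32}$.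
\item On $\{|g|\le\frac12\}$ maximality gives $a\in A$ with $|g-a|\le\delta$, so $|F(g)-g|\le K'\delta^\alpha+\delta\le2K'\delta^{1/2}\le2C_0\sqrt k/(64C_0\sqrt k)=\frac1{32}$. Here $\alpha\ge\frac12$ and $K<\sqrt k$ are used.
\item On $\{|g|>\frac12\}$ we use $|F(g)-g|\le2K'(1+|g|)$. The variable $\chi=|g|^2/\varrho^2$ is a sum of $k$ squares of independent standard Gaussians, so $\mathbb E\chi^2=k^2+2k\le3k^2$ and $\mathbb Ee^{3\chi/8}=4^{k/2}$. Hence $\|1+|g|\|_{L_4}\le1+3^{1/4}/4\le1.4$, and by Markov's inequality $\mathbb P(|g|>\frac12)=\mathbb P(\chi>4k)\le(4e^{-3})^{k/2}\le e^{-0.8k}$. By H\"older's inequality this part has norm at most $2K'\cdot1.4\cdot e^{-0.2k}\le2.8\,C_0\sqrt k\,e^{-0.2k}$, which is at most $\frac1{32}$ for $k\ge k_0$.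
\end{itemize}
The total is at most $\frac3{32}\le\frac18$, so $\operatorname{tr}L\ge k/2=N/4$.

\emph{Combination.} We have $R^{-1}=\sqrt N(32K')^{1/\alpha}$ and $\frac{1-\alpha}\alpha\le1$, so
\[
\frac14\le K'N^{-\frac\alpha2}N^{\frac{1-\alpha}2}(32K')^{\frac{1-\alpha}\alpha}\le32\,(K')^{\frac1\alpha}N^{\frac12-\alpha}.
\]
Therefore $K'\ge(N^{\alpha-1/2}/128)^\alpha\ge k^{\alpha(\alpha-1/2)}/128$, as claimed.

\emph{Choice of $k$.} Let $n_0\ge16$ satisfy $\log n_0\ge C_1k_0\log k_0$. For $n\ge n_0$ let $k\ge k_0$ be the largest integer with $C_1k\log k\le\log n$. Then $|A|\le n$, and $k\le\log n$ because $C_1\log k\ge1$. Using $k+1\le2k$ and $k+1\le k^2$,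
\[
\log n<C_1(k+1)\log(k+1)\le4C_1k\log k\le4C_1k\log\log n ,
\]
so $e_n\ge(128C_0)^{-1}(4C_1)^{-1/2}(\log n/\log\log n)^{\alpha(\alpha-1/2)}$. For $16\le n<n_0$ we have $\log\log n>1$, so $(\log n/\log\log n)^{\alpha(\alpha-1/2)}\le\sqrt{\log n_0}$, and the bound follows for any $X$ from $e_n\ge1$ once $c\le(\log n_0)^{-1/2}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{MELE}
\emph{Metric Embeddings and Lipschitz Extensions},
\texttt{https://web.math.princeton.edu/\~{}naor/homepage\%20files/embeddings\_extensions.pdf}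

\end{thebibliography}
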